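# Random nonassociative relation algebras: almost all are qualitatively representable, almost none are representable

## 1. The theorem on $\mathsf{QRA}$, $\mathsf{FRA}$ and $\mathsf{RRA}$

**Theorem 1.** Almost all members of $\mathsf{NA}$ lie in $\mathsf{QRA}$, hence also in $\mathsf{FRA}$. It is false that almost all members of $\mathsf{NA}$ lie in $\mathsf{RRA}$; in fact the proportion lying in $\mathsf{RRA}$ tends to $0$.

This answers a problem whose source is "Representability and Probability in Relation Algebra" (https://opal.latrobe.edu.au/ndownloader/files/31945595). We now unpack the words in it.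

**Definition (nonassociative relation algebra).** $\mathsf{NA}$ is the class of algebras $\mathbf A=\langle A;\vee,{}',;,{}^{\smile},e\rangle$ where $\langle A;\vee,{}'\rangle$ is a Boolean algebra (with $0,1,\wedge,\leqslant$ as usual) and, for all $x,y,z$,
$$x;e=e;x=x,\quad x^{\smile\smile}=x,\quad (x\vee y)^{\smile}=x^{\smile}\vee y^{\smile},\quad (x;y)^{\smile}=y^{\smile};x^{\smile},$$
$$(x\vee y);z=(x;z)\vee(y;z),\qquad x^{\smile};(x;y)'\leqslant y'.$$
Composition $;$ need not be associative.

**Definition (representable).** A proper relation algebra is an algebra of binary relations on a set $X$ closed under union, complement relative to $X\times X$, relational composition $|$ and converse, and containing the identity relation $\Delta_X$. $\mathsf{RRA}$ is the class of algebras isomorphic to subalgebras of products of proper relation algebras.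

**Definition (feebly and qualitatively representable).** $\mathbf A\in\mathsf{NA}$ lies in $\mathsf{FRA}$ if for some set $X$ there is an injective Boolean homomorphism $\theta:A\to\wp(X\times X)$ with $\theta(1)=X\times X$, $\theta(e)=\Delta_X$, $\theta(x^{\smile})=\theta(x)^{\smile}$ and $\theta(x)\,|\,\theta(y)\subseteq\theta(x;y)$ for all $x,y$. It lies in $\mathsf{QRA}$ if such a $\theta$ exists which moreover satisfies, for all $x,y,z\in A$,
$$\theta(x)\,|\,\theta(y)\subseteq\theta(z)\iff x;y\leqslant z .$$
In other words, $\theta(x;y)$ is the least element of $\theta[A]$ containing $\theta(x)|\theta(y)$.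

**Definition (almost all).** Almost all members of $\mathsf{NA}$ lie in $\mathsf K$ if the proportion of isomorphism classes of finite members of $\mathsf{NA}$ with $n$ atoms that lie in $\mathsf K$ tends to $1$ as $n\to\infty$.

So there is an abstract multiplication table for $;$, and we ask whether it comes from real binary relations. In a proper algebra composition is exactly relational composition. In a qualitative representation $x;y$ is the best upper estimate of the relational composition that the algebra can express. In a feeble one it is merely some upper estimate.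

*Example.* Take two atoms $e,a$ with $x^{\smile}=x$ and $a;a=1$. On a three-point set let $\theta(a)$ be the off-diagonal pairs. Then $\theta(a)|\theta(a)=X\times X$, so this is a proper algebra. On a two-point set the same recipe gives $\theta(a)|\theta(a)=\Delta_X$. That is a feeble representation of the algebra but not a qualitative one, since $\theta(a)|\theta(a)\subseteq\theta(e)$ while $a;a=1\not\leqslant e$.

One fact is taken from the statement of the problem: almost all members of $\mathsf{NA}$ are symmetric ($x^{\smile}=x$ for all $x$) and integral ($e$ is an atom). Atoms other than $e$ are called diversity atoms.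

## 2. Symmetric integral algebras as sets of triples

Multisets $\{a,b,c\}$ of size three may have repeated elements; in examples we write $aab$ for $\{a,a,b\}$.

**Lemma 2.** Let $D$ be a finite set. The symmetric integral members of $\mathsf{NA}$ with set of diversity atoms $D$ correspond bijectively to the sets $\mathcal A$ of $3$-multisets of $D$, via
$$\mathcal A=\{\{a,b,c\}:a,b,c\in D,\ c\leqslant a;b\}.$$
Isomorphisms are exactly the bijections of the sets of diversity atoms carrying $\mathcal A$ to $\mathcal A'$.

*Proof.* Let $\mathbf A$ be finite, symmetric and integral. First, $x;y=(x;y)^{\smile}=y^{\smile};x^{\smile}=y;x$, so composition is commutative; hence it is additive, and so monotone, in both arguments. Next, $z;0\leqslant z;(z;1)'\leqslant 1'=0$. So composition is determined by its values on atoms. Let $a,b,c$ be atoms with $c\not\leqslant a;b$. Then $c\leqslant(a;b)'$, so $a;c\leqslant a;(a;b)'\leqslant b'$ and $b\not\leqslant a;c$. Thus $c\leqslant a;b$ iff $b\leqslant a;c$. With commutativity this makes the relation $c\leqslant a;b$ invariant under all permutations of $a,b,c$, so it depends only on the multiset.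 Finally $e\leqslant a;b$ iff $b\leqslant a;e=a$ iff $a=b$. Hence $\mathcal A$ determines $\mathbf A$.

Conversely, given $\mathcal A$, call a multiset of atoms *allowed* if it is in $\mathcal A$ or has the form $\{e,a,a\}$ with $a$ an atom ($a=e$ included). Let $a;b$ be the join of all $c$ with $\{a,b,c\}$ allowed, extend additively (with $x;0=0;x=0$), and let converse be the identity. An allowed multiset containing $e$ consists of $e$ and two equal atoms, so $a;e=a$. Composition is commutative and additive, and $c\leqslant a;b$ iff $b\leqslant a;c$ for atoms. Only the last axiom needs checking. Suppose an atom $c\leqslant y$ satisfies $c\leqslant x;(x;y)'$. Then $c\leqslant a;b$ for atoms $a\leqslant x$, $b\leqslant(x;y)'$, so $b\leqslant a;c\leqslant x;y$, a contradiction. So $x;(x;y)'\leqslant y'$. The statement on isomorphisms is clear, since an isomorphism is determined by a bijection of atoms fixing $e$. $\square$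

From now on $|D|=m$ (so there are $n=m+1$ atoms), $L=\log_2m$, and $\mathcal A$ is random: each $3$-multiset of $D$ is in $\mathcal A$ independently with probability $\frac12$. "Whp" means with probability tending to $1$ as $m\to\infty$.

## 3. Networks, and the statements about random triples

**Definition (network).** A network for $\mathcal A$ is a nonempty set $X$, finite or infinite, with $\lambda:X\times X\to D\cup\{e\}$ such that $\lambda(x,y)=\lambda(y,x)$, $\lambda(x,y)=e$ iff $x=y$, and $\{\lambda(x,y),\lambda(y,z),\lambda(x,z)\}\in\mathcal A$ for all distinct $x,y,z$. Embeddings are label-preserving injections.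

A network is an edge-coloured complete graph in which every triangle is a permitted one. One- and two-point networks carry no condition; a three-point network is a member of $\mathcal A$ drawn as a triangle.

**Lemma 3.** Let $m\ge1$ and let $\mathbf A$ be the algebra of $\mathcal A$.

(i) If there is a network $(X,\lambda)$ in which every network with at most $3$ points embeds, then $\mathbf A\in\mathsf{QRA}$; in fact $\theta(u)=\{(x,y):\lambda(x,y)\leqslant u\}$ is a qualitative representation.

(ii) If $\mathbf A\in\mathsf{RRA}$, there is a network with a point at which all elements of $D$ occur as labels.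

(iii) Every feeble representation $\theta$ of $\mathbf A$ on $X$ gives a network on $X$: let $\lambda(x,y)$ be the atom $a$ with $(x,y)\in\theta(a)$. In it every element of $D$ occurs.

*Proof.* (i) The map $\theta$ is a Boolean homomorphism with $\theta(1)=X\times X$ and $\theta(e)=\Delta_X$, and it respects converse. Each $a\in D$ gives a two-point network, which embeds, so every atom occurs as a label and $\theta$ is injective. Let $\lambda(x,y)=a$, $\lambda(y,z)=b$, $\lambda(x,z)=c$. Then $c\leqslant a;b$: for distinct points this is the network condition, and if two points coincide then one of $a,b,c$ is $e$ and the other two are equal. So $\theta(u)|\theta(v)\subseteq\theta(u;v)$, and $u;v\leqslant w$ implies $\theta(u)|\theta(v)\subseteq\theta(w)$. Conversely let $u;v\not\leqslant w$. There are atoms $a\leqslant u$, $b\leqslant v$, $c\leqslant a;b$ with $c\not\leqslant w$. There are $x,y,z\in X$ with $\lambda(x,y)=a$, $\lambda(y,z)=b$, $\lambda(x,z)=c$: if $a,b,c\in D$, because $\{a,b,c\}\in\mathcal A$ is a three-point network, which embeds; if one of them is $e$, the other two are equal, and it suffices that every atom occurs.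 So $(x,z)\in(\theta(u)|\theta(v))\setminus\theta(w)$.

(ii) Embed $\mathbf A$ in a product of proper relation algebras. As $\mathbf A$ is nontrivial, some factor has nonempty base set $X$; let $h$ be the projection to it. The sets $h(a)$, $a$ an atom, are disjoint with union $h(1)=X\times X$; let $\lambda(x,y)$ be the atom $a$ with $(x,y)\in h(a)$. Since $h(e)=\Delta_X$ and $h(a)^{\smile}=h(a)$, the first two network conditions hold. If $(x,y)\in h(a)$, $(y,z)\in h(b)$, $(x,z)\in h(c)$, then $(x,z)\in h(a;b)\cap h(c)=h((a;b)\wedge c)$, so $c\leqslant a;b$. Finally, for $a\in D$ we have $e\leqslant a;a$, so $\Delta_X\subseteq h(a)|h(a)$ and each $x\in X$ has some $y$ with $\lambda(x,y)=a$.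

(iii) The set $X$ is nonempty because $\theta$ is injective. The argument in (ii) for the network conditions used only $h(a)|h(b)\subseteq h(a;b)$. Every $a\in D$ occurs because $\theta(a)\ne\theta(0)=\emptyset$. $\square$

Also $\mathsf{QRA}\subseteq\mathsf{FRA}$: the extra condition with $z=x;y$ gives the feeble one.

### The cases $m=1$ and $m=2$

Let $D=\{a\}$. If $\mathcal A=\emptyset$, then $a;a=e$, and the two-point set with $\theta(a)$ the off-diagonal pairs is a proper representation. If $\mathcal A=\{aaa\}$, then $a;a=1$, and three points suffice, as in Section 1.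

Let $D=\{a,b\}$, so there are sixteen sets $\mathcal A\subseteq\{aaa,aab,abb,bbb\}$. Suppose neither $aab$ nor $abb$ is in $\mathcal A$. Then every triangle of a network has one colour. Pairs sharing a point lie in a common triangle, and disjoint pairs $xy$, $zw$ are linked through $yz$, so a network has only one diversity label. By Lemma 3(iii) these four algebras are not even in $\mathsf{FRA}$.

Let $\mathcal A=\{aab\}$: then $a;a=e\vee b$, $a;b=a$, $b;b=e$. The three-point network $x,y,z$ with $\lambda(x,y)=\lambda(y,z)=a$, $\lambda(x,z)=b$ contains every network with at most three points, so by Lemma 3(i) it is a qualitative representation. It is not a proper one, because $b$ does not occur at $y$. Label the edges of a 4-cycle by $a$ and its two diagonals by $b$; now $a|a=\Delta\cup b$, $a|b=a$, $b|b=\Delta$, so the algebra is in $\mathsf{RRA}$ after all. For $\mathcal A=\{aab,abb\}$ the pentagon ($a$ for edges, $b$ for diagonals) is proper: nonadjacent vertices have a common neighbour and adjacent ones have none, the complement is again a pentagon, and for any two distinct vertices $x,y$ some neighbour of $x$ other than $y$ is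 not adjacent to $y$.

These cases show what to watch. Qualitative representability asks that every small pattern occur somewhere. Representability asks in addition that every label occur at every point, and this is what will fail for large random $\mathcal A$.

### The main statements for random $\mathcal A$

**Theorem 4.** Fix $p\ge3$. Whp there is a *finite* network in which every network with at most $p$ points embeds.

**Theorem 5.** For $m$ large and every integer $\ell$ with $\sqrt{8L}\le\ell\le L/100$: with probability at least $1-2^{1-\ell^3/8}$, no network has a point at which $2^{76\ell}$ or more different elements of $D$ occur as labels.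

**Theorem 6.** Let $\sigma(\mathcal A)$ be the maximum number of elements of $D$ occurring at a single point of a network. There are constants $c_1,c_2>0$ such that whp $2^{c_1\sqrt L}\le\sigma(\mathcal A)\le2^{c_2\sqrt L}$.

**Corollary 7.**

1. For each fixed $p$, almost all finite members of $\mathsf{NA}$ have a finite qualitative representation realizing every consistent atomic network on at most $p$ points.
2. For almost all finite members of $\mathsf{NA}$, in every feeble representation each point $x$ lies in the domain of $\theta(a)$ for at most $2^{O(\sqrt{\log n})}$ of the $n$ atoms $a$. (A representation in the sense of $\mathsf{RRA}$ requires all $n$.) For networks this bound is sharp up to the constant in the exponent.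
3. Among labelled symmetric integral algebras with $m$ diversity atoms, the proportion in $\mathsf{RRA}$ is at most $2^{-10^{-7}(\log_2m)^3}$ for large $m$.
4. Almost all finite members of $\mathsf{NA}$ are associative, i.e. relation algebras, and lie in $\mathsf{QRA}\setminus\mathsf{RRA}$. Consequently almost all finite relation algebras (proportion of isomorphism classes with $n$ atoms) are nonrepresentable but qualitatively representable.

## 4. From random triples to isomorphism classes

The random model counts labelled algebras; Theorem 1 counts isomorphism classes. Burnside's lemma says that the number of orbits of a finite group on a finite set is the average number of fixed points.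

**Lemma 8.** An isomorphism-invariant property that holds whp for random $\mathcal A$ holds for a proportion tending to $1$ of the isomorphism classes of symmetric integral algebras with $m$ diversity atoms, and hence for almost all finite members of $\mathsf{NA}$.

*Proof.* Let $M=\binom{m+2}3$ be the number of $3$-multisets, let the property fail for $B$ of the $2^M$ sets $\mathcal A$, and for a permutation $\pi$ of $D$ let $\mathrm{orb}(\pi)$ be its number of orbits on $3$-multisets. A set $\mathcal A$ is fixed by $\pi$ iff it is a union of orbits, so $\pi$ fixes $2^{\mathrm{orb}(\pi)}$ sets.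

Suppose $\pi$ moves exactly $j\ge2$ points. If $x$ is moved and $y,z\in D\setminus\{x,\pi x\}$ ($y=z$ allowed), then $\{x,y,z\}$ is not fixed: its image contains $\pi x$ and it does not. For each $x$ there are $\binom{m-1}2$ multisets $\{y,z\}$, and each $\{x,y,z\}$ arises from at most three choices of $x$. So at least $j(m-1)(m-2)/6$ multisets are not fixed. They lie in orbits of size $k\ge2$, each of which contributes $k-1\ge k/2$ to $M-\mathrm{orb}(\pi)$. Hence $M-\mathrm{orb}(\pi)\ge j(m-1)(m-2)/12$. At most $m^j$ permutations move exactly $j$ points, so
$$\sum_{\pi\ne1}2^{\mathrm{orb}(\pi)-M}\le\sum_{j\ge2}\big(m\,2^{-(m-1)(m-2)/12}\big)^j\to0.$$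
By Burnside the number of isomorphism classes is $(1+o(1))2^M/m!$. Burnside applied to the failing sets gives at most
$$\frac1{m!}\Big(B+\sum_{\pi\ne1}2^{\mathrm{orb}(\pi)}\Big)=\frac{2^M}{m!}\big(B2^{-M}+o(1)\big)$$
failing classes. As $B2^{-M}\to0$, the failing proportion tends to $0$. The last claim follows from the quoted fact that almost all members are symmetric and integral. $\square$

*Theorem 1 from Theorems 4 and 5.* By Theorem 4 with $p=3$ and Lemma 3(i), $\mathbf A\in\mathsf{QRA}$ whp; Lemma 8 gives the claims on $\mathsf{QRA}$ and, as $\mathsf{QRA}\subseteq\mathsf{FRA}$, on $\mathsf{FRA}$. For $\mathsf{RRA}$ take $\ell=\lfloor L/100\rfloor$, which satisfies $\ell\ge\sqrt{8L}$ for large $m$; then $2^{76\ell}\le m$. By Lemma 3(ii), $\mathbf A\in\mathsf{RRA}$ forces a network with $m\ge2^{76\ell}$ labels at one point, so for large $m$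
$$P(\mathbf A\in\mathsf{RRA})\le2^{1-\ell^3/8}\le2^{-10^{-7}L^3}\to0,\tag{1}$$
because $L^3/(8\cdot10^6)=1.25\cdot10^{-7}L^3$ leaves room for the rounding. Lemma 8, applied to the property of not being in $\mathsf{RRA}$, gives proportion tending to $0$.

It remains to prove Theorems 4, 5, 6 and Corollary 7. We use the following tail bounds. Let $S$ be a sum of $n$ independent indicators of mean $p$.

* Hoeffding: $P(S\le(p-\tau)n)\le e^{-2\tau^2n}$.
* Chernoff: $P(S\le np/2)\le e^{-np/8}$ and $P(S\ge2np)\le e^{-np/3}$.
* The lower-tail bounds also hold if the means are at least $p$ (stochastic domination).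
* For $0<\alpha\le1$, $\sum_{i\le\alpha n}\binom ni\le\alpha^{-\alpha n}\sum_i\binom ni\alpha^i=\alpha^{-\alpha n}(1+\alpha)^n\le(e/\alpha)^{\alpha n}$.

## 5. Free sets, large stars, and blind labels

**Definition (free set).** $F\subseteq D$ is free if all $3$-multisets of elements of $F$ are in $\mathcal A$.

For $D=\{a,b\}$ and $\mathcal A=\{aaa,aab\}$, the set $\{a\}$ is free and $\{a,b\}$ is not. Any complete graph labelled by elements of a free set is a network, so free sets are the obvious place to look for labels.

**Lemma 9.** Let $k=\lfloor\sqrt L/2\rfloor$. Whp all of the following hold.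

(a) There is a free set of size $k$.

(b) For every $k$-set $F\subseteq D$, at most $2\cdot2^{-k}\binom{m-k}2$ pairs of distinct $a,b\in D\setminus F$ satisfy $\{a,b,f\}\notin\mathcal A$ for all $f\in F$.

(c) For every $k$-set $F\subseteq D$ there is a label $a\in D\setminus F$ *blind* to $F$: $\{a,g,h\}\notin\mathcal A$ for all $g,h\in F$.

*Proof.* Let $m$ be large, so $k\ge1$ and $k(k+1)/2\le k^2\le L/4$.

(a) Let $|F'|<k$. A given $f\in D\setminus F'$ satisfies $\{f,g,h\}\in\mathcal A$ for all $g,h\in F'\cup\{f\}$ with probability at least $2^{-k(k+1)/2}\ge m^{-1/4}$. Different $f$ involve different multisets, so these events are independent over $f$. There are at least $m/2$ candidates, so none works with probability at most $(1-m^{-1/4})^{m/2}\le\exp(-m^{3/4}/2)$. There are at most $km^k=2^{O(L^{3/2})}$ sets $F'$, so whp every $F'$ can be extended. Starting from $\emptyset$ and adding such $f$ one at a time gives a free $k$-set.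

(b) For fixed $F$ the events are independent over the pairs, each of probability $2^{-k}$. By Chernoff the bound fails with probability at most $\exp(-2^{-k}\binom{m-k}2/3)\le e^{-m}$ for large $m$, since $2^k\le2^{\sqrt L/2}$. There are at most $m^k$ sets $F$.

(c) For fixed $F$, a given $a\in D\setminus F$ is blind with probability $2^{-k(k+1)/2}\ge m^{-1/4}$, independently over $a$. So no $a$ is blind with probability at most $\exp(-m^{3/4}/2)$, and again there are at most $m^k$ sets $F$. $\square$

**Step (lower bound in Theorem 6).** This step builds a network with many labels at one point. Let $F$ be a free $k$-set and let (b) hold. Put $q=\lfloor2^{k/4}\rfloor$ and choose a uniformly random $q$-subset of $D\setminus F$. The expected number of pairs $a,b$ in it with $\{a,b,f\}\notin\mathcal A$ for all $f\in F$ is at most $\binom q2\cdot2\cdot2^{-k}\le q^22^{-k}\le2^{-k/2}<1$. So some $q$-set $S$ contains no such pair. Take points $x$ and $y_a$ ($a\in S$), let $\lambda(x,y_a)=a$, and choose $\lambda(y_a,y_b)\in F$ with $\{a,b,\lambda(y_a,y_b)\}\in\mathcal A$. Triangles through $x$ are permitted by this choice, the others because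 $F$ is free. So $\sigma(\mathcal A)\ge q=2^{\Omega(\sqrt L)}$. $\blacksquare$

Now the first approach to Theorem 4. Put all networks with at most $p$ points side by side as separate pieces, and label the pairs between different pieces by elements of a free set $F$. Triangles meeting three pieces are then permitted. A triangle meeting a piece in two points, joined by a label $a$, and another piece in one point needs $\{a,g,h\}\in\mathcal A$ for its two new labels $g,h\in F$. By Lemma 9(c), some label $a$ is blind to $F$, and the two-point piece with that label cannot be joined to anything. The chance that a given $a$ is blind is small, at most $2^{-k(k+1)/2}=m^{-\Omega(1)}$, but not small compared with $1/m$, and there are $m$ labels.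

What gets past this is a system of many sets, arranged so that each piece may choose which of them to use. A label will fail on a given part of the system with probability $m^{-\Omega(1)}$; failures on different parts are independent, so no label fails on more than a bounded number of parts.

## 6. Frames: blocks of labels indexed by pairs

The arrangement is this. Each point of each piece receives an index in $[r]=\{1,\dots,r\}$. The label between a point of index $\alpha$ and a point of index $\beta$ in different pieces is taken from a set $S_{\alpha\beta}$.

Constants for Theorem 4: $\Delta=2(p-1)$, $\eta=4^{-\Delta}/(2\Delta)$, $\kappa=\eta^2/64$. Let $r$ be a fixed integer with $r>1+6\binom p2/\kappa$ (so $r\ge p$), and $s=\lfloor\sqrt{L/(2r)}\rfloor$. Then $s\to\infty$, $rs^2\le L/2$, and $s^2\ge L/(4r)$ for large $m$.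

**Definition (frame, coherent).** A class is a multiset $\{\alpha,\beta\}$ with $\alpha,\beta\in[r]$; there are $r(r+1)/2$ classes. Take $K=s\,r(r+1)/2$ ordered slots, divided into blocks of $s$ slots, one block per class. A frame is an injective sequence $f=(f_1,\dots,f_K)$ in $D$, and $S_{\alpha\beta}=S_{\beta\alpha}$ is the set of its entries in block $\{\alpha,\beta\}$; these are disjoint $s$-sets. The frame is coherent if $\{f,g,h\}\in\mathcal A$ whenever $f\in S_{\alpha\beta}$, $g\in S_{\beta\gamma}$, $h\in S_{\alpha\gamma}$ for some $\alpha,\beta,\gamma\in[r]$, not necessarily distinct.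

*Example.* If $r=1$ there is one block, and a coherent frame is an ordered free $s$-set. If $r=2$, $s=1$, write $f_{11},f_{12},f_{22}$ for the entries. Coherence asks for four multisets: $\{f_{11},f_{11},f_{11}\}$, $\{f_{11},f_{12},f_{12}\}$, $\{f_{22},f_{12},f_{12}\}$, $\{f_{22},f_{22},f_{22}\}$.

Let $\mathcal T$ be the set of $3$-multisets of slots that coherence requires, and $\nu_i$ the number of members of $\mathcal T$ with largest slot $i$, so $|\mathcal T|=\sum_i\nu_i$. A slot in block $\{\alpha,\beta\}$ lies in at most $rs^2$ members of $\mathcal T$: for each of the $r$ values of $\gamma$, the other two slots lie in blocks $\{\beta,\gamma\}$ and $\{\alpha,\gamma\}$. So $\nu_i\le rs^2\le L/2$. Since a frame is injective, it is coherent with probability $2^{-|\mathcal T|}$. In the example $|\mathcal T|=4$, and in the order $f_{11},f_{12},f_{22}$ we have $\nu=(1,1,2)$.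

**Lemma 10.** Let $\Phi$ be the number of coherent frames. Whp $\Phi\ge4^{-K}\,\mathbb E\Phi$.

*Proof.* The purpose is to show that coherent frames are about as frequent as expected, so that a property which is rare among frames conditioned on coherence cannot hold for all coherent frames. We have $\mathbb E\Phi\le m^K2^{-|\mathcal T|}$. Fix $i$ and distinct $f_1,\dots,f_{i-1}$. For a candidate $f_i\in D\setminus\{f_1,\dots,f_{i-1}\}$ consider the event that the $\nu_i$ multisets with largest slot $i$ are all in $\mathcal A$. These multisets contain $f_i$ and no other candidate, so the events for distinct candidates are independent, each of probability $2^{-\nu_i}\ge m^{-1/2}$. There are at least $m-K\ge m/2$ candidates, so the expected number of successes is at least $\frac12m2^{-\nu_i}\ge\frac12m^{1/2}$. By Chernoff, fewer than $\frac14m2^{-\nu_i}$ candidates succeed with probability at most $\exp(-m^{1/2}/16)$. There are at most $Km^K=2^{O(L^{3/2})}$ choices of $(i;f_1,\dots,f_{i-1})$, because $K=O(\sqrt L)$. So whp this never happens, and choosing the entries one after another gives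
$$\Phi\ge\prod_i\tfrac14m2^{-\nu_i}=4^{-K}m^K2^{-|\mathcal T|}\ge4^{-K}\,\mathbb E\Phi.\qquad\square$$

Coherence takes care of triangles meeting three pieces. For triangles meeting two pieces we need richness.

**Definition (box, bad, good).** Let $a\in D$, let $\alpha\ne\beta$ in $[r]$ (unordered) and $\delta\in[r]$. The box $(\alpha\beta|\delta)$ carries the bipartite graph $G_a$ between the disjoint sets $S_{\alpha\delta}$ and $S_{\beta\delta}$ in which $g\sim h$ iff $\{a,g,h\}\in\mathcal A$. The box is bad for $a$ if there are $X\subseteq S_{\alpha\delta}$, $Y\subseteq S_{\beta\delta}$ with $|X|,|Y|\ge\eta s$ and fewer than $|X||Y|/4$ edges between them. The pair $\{\alpha,\beta\}$ is bad for $a$ if some box $(\alpha\beta|\delta)$ is. A frame is good if for every $a\in D$ fewer than $3r/\kappa$ boxes are bad for $a$.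

For $r=2$, $s=1$ there are two boxes: $(12|1)$ between $\{f_{11}\}$ and $\{f_{12}\}$, and $(12|2)$ between $\{f_{12}\}$ and $\{f_{22}\}$. The first is bad for $a$ iff $\{a,f_{11},f_{12}\}\notin\mathcal A$. The box $(\alpha\beta|\delta)$ is about a piece with a label $a$ between points of indices $\alpha,\beta$, seen from an outside point of index $\delta$.

**Lemma 11.** Whp there is a coherent good frame.

*Proof.* We bound the chance that a coherent frame is not good. Different boxes involve disjoint sets of pairs $\{g,h\}$: the distinct classes $\{\alpha,\delta\}$ and $\{\beta,\delta\}$ have $\delta$ as their only common element (also when $\delta\in\{\alpha,\beta\}$), so the two classes determine $\delta$ and $\{\alpha,\beta\}$. For fixed $a$, even if $a$ is an entry of the frame, distinct pairs $\{g,h\}$ give distinct multisets $\{a,g,h\}$. Coherence of a given frame $f$ is the event that certain multisets are in $\mathcal A$. So, conditionally on $f$ being coherent, the events $\{a,g,h\}\in\mathcal A$ over all boxes are independent, each of probability $\frac12$ or $1$.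

Fix $a$ and a box. There are at most $4^s$ pairs $(X,Y)$, each with $|X||Y|\ge\eta^2s^2$. By Hoeffding with $p=\frac12$, $\tau=\frac14$, the box is bad for $a$ with conditional probability at most
$$4^se^{-\eta^2s^2/8}\le e^{-\eta^2s^2/16}=e^{-4\kappa s^2}\le e^{-\kappa L/r}\le m^{-\kappa/r}$$
for large $m$, using $s^2\ge L/(4r)$ and $L\ge\ln m$. The boxes are independent for fixed $a$ and number at most $r^3$. With $q=\lceil3r/\kappa\rceil$,
$$P(\text{at least }q\text{ boxes bad for }a\mid f\text{ coherent})\le2^{r^3}m^{-\kappa q/r}\le2^{r^3}m^{-3}.$$
Summing over the $m$ labels, $P(f\text{ not good}\mid f\text{ coherent})\le2^{r^3}m^{-2}$. So the number $\Phi^*$ of coherent frames that are not good has $\mathbb E\Phi^*\le2^{r^3}m^{-2}\,\mathbb E\Phi$. By Markov,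
$$P(\Phi^*\ge4^{-K}\mathbb E\Phi)\le4^K2^{r^3}m^{-2}\to0,$$
because $K=O(\sqrt L)$. With Lemma 10, whp $\Phi^*<\Phi$. $\square$

The step $m^{-\kappa q/r}\le m^{-3}$ is what a single free set could not give: one box fails for a given label with probability bounded only by $m^{-\kappa/r}$, but $q$ boxes fail simultaneously with probability at most a constant times $m^{-3}$. And $q$ is of order $r$, while there are $\binom r2$ pairs to choose from.

## 7. Assembling the finite network

Fix a coherent good frame. Let $t$ range over the finitely many isomorphism types of networks with at most $p$ points; take the point set of $t$ to be $[q_t]$, with labels $t_{ii'}\in D$ for $i\ne i'$.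

**Lemma 12.** For each $t$ there are distinct $\alpha^t_1,\dots,\alpha^t_{q_t}\in[r]$ such that $\{\alpha^t_i,\alpha^t_{i'}\}$ is not bad for $t_{ii'}$, for all $i<i'$.

*Proof.* Each $a$ has fewer than $3r/\kappa$ bad boxes, hence fewer than $3r/\kappa$ bad pairs. For a uniformly random injective choice, $\{\alpha_i,\alpha_{i'}\}$ is a uniform pair, so each condition fails with probability less than $\frac{3r/\kappa}{\binom r2}=\frac6{\kappa(r-1)}<\binom p2^{-1}$ by the choice of $r$. There are at most $\binom p2$ conditions. $\square$

**Lemma 13.** For $t\ne t'$ there is a matrix $(M_{ij})$, $i\in[q_t]$, $j\in[q_{t'}]$, with $M_{ij}\in S_{\alpha^t_i\alpha^{t'}_j}$, with $\{t_{ii'},M_{ij},M_{i'j}\}\in\mathcal A$ for $i\ne i'$, and with $\{t'_{jj'},M_{ij},M_{ij'}\}\in\mathcal A$ for $j\ne j'$.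

*Proof.* We fill the matrix greedily, never letting the choices left for an empty cell shrink by more than a factor of $4$. Call two cells adjacent if they share a row or a column; each cell has at most $2(p-1)=\Delta$ neighbours. For $(i,j),(i',j)$ the condition says that $M_{ij}\sim M_{i'j}$ in $G_{t_{ii'}}$ on the box $(\alpha^t_i\alpha^t_{i'}|\alpha^{t'}_j)$, which is not bad for $t_{ii'}$. For $(i,j),(i,j')$ it is adjacency in $G_{t'_{jj'}}$ on the box $(\alpha^{t'}_j\alpha^{t'}_{j'}|\alpha^t_i)$, not bad for $t'_{jj'}$.

For each unfilled cell $c$ let $C_c$ be the set of elements of its block adjacent, in the relevant graphs, to all chosen entries of its filled neighbours. We maintain $|C_c|\ge4^{-k}s$, where $k\le\Delta$ is the number of filled neighbours of $c$; at the start $C_c$ is the whole block. Suppose we fill $c$, and let $c'$ be an unfilled neighbour. Let $X$ be the set of $x\in C_c$ with fewer than $|C_{c'}|/4$ neighbours in $C_{c'}$. If $|X|\ge\eta s$, then $X$ and $C_{c'}$, which has size at least $4^{-\Delta}s\ge\eta s$, would have fewer than $|X||C_{c'}|/4$ edges between them, and the box would be bad. So $|X|<\eta s$.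 Over all $c'$, at most $\Delta\eta s=\frac12 4^{-\Delta}s<|C_c|$ elements are excluded. Any remaining $x\in C_c$ may be chosen, and it preserves the invariant. $\square$

**Step (proof of Theorem 4).** This step puts the pieces together. Let $X=\bigsqcup_t\{t\}\times[q_t]$, labelled by $t_{ii'}$ inside each $t$, and by $M_{ij}$ between $t$ and $t'$ (one matrix per unordered pair $\{t,t'\}$, transposed in the other direction). Triangles inside one $t$ are permitted since $t$ is a network. Triangles meeting exactly two of the $t$'s are permitted by Lemma 13. A triangle meeting three different $t$'s, at points with indices $\alpha,\beta,\gamma\in[r]$, has labels in $S_{\alpha\beta},S_{\beta\gamma},S_{\alpha\gamma}$ and is permitted by coherence. So $X$ is a finite network in which every network with at most $p$ points embeds. $\blacksquare$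

## 8. Why a direct union bound does not limit stars

Turn to Theorem 5. Suppose $k$ different labels $a\in S$ occur at a point $x$, at neighbours $y_a$, and write $c(ab)=\lambda(y_a,y_b)$. The direct attempt is a union bound over the at most $m^{\binom k2}$ maps $c$. If the $\binom k3$ multisets $\{c(ab),c(ad),c(bd)\}$ were all distinct, each $c$ would survive with probability at most $2^{-\binom k3}$, and the union bound would succeed once $(k-2)/3>L$. But the multisets need not be distinct. In the star of Section 5 all values of $c$ lie in a free set with at most $\sqrt L/2$ elements, only $O(L^{3/2})$ multisets occur, and the star has $2^{\Omega(\sqrt L)}$ labels, far more than $4L$. The other constraints, $\{a,b,c(ab)\}\in\mathcal A$, at best contribute $2^{-\binom k2}$ against $m^{\binom k2}$ maps. So the argument stops at maps $c$ with few distinct triangle multisets.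

For these the constraint $\{a,b,c(ab)\}\in\mathcal A$ has to do the work. Let $\Lambda(ab)$ be the random set of all $u$ with $\{a,b,u\}\in\mathcal A$, apart from some exceptional $u$. If we knew in advance that $c(ab)\in Z_{ab}$ for a set with $|Z_{ab}|<3\ell$ that does not depend on the lists $\Lambda$, then $Z_{ab}\cap\Lambda(ab)=\emptyset$ would have probability at least $2^{-3\ell}$ for each pair. Over $v^2$ pairs this is strong, provided that the sets $Z_{ab}$ are described by far fewer than $2^{-3\ell}v^2$ bits. We shall describe them by $\ell$-sets $X'_a$ and $Y'_b$, one for each vertex: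
$$Z_{ab}=\{u:\{g,h,u\}\in\mathcal A\text{ for all }g\in X'_a,\ h\in Y'_b\}.$$
This costs only $2v\ell L$ bits. The sets $X'_a,Y'_b$ come from a third vertex $d$: the labels $x_a=c(ad)$, $y_b=c(bd)$ satisfy $\{x_a,y_b,c(ab)\}\in\mathcal A$, and we enlarge $x_a$ to the set $X_a$ of all labels that could replace it. Either these sets are mostly large, and then $Z_{ab}$ is small; or they are mostly small, and then the lists at $d$ are unlikely to meet all of them.

## 9. Tame systems and $V$-labellings

Fix $\sqrt{8L}\le\ell\le L/100$, so $L\le\ell^2/8$ and $\ell\to\infty$ uniformly as $m\to\infty$. All inequalities below hold for $m$ large. Put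
$$\varepsilon=2^{-8\ell},\quad v=2^{20\ell},\quad w=2^{24\ell},\quad\rho=\lceil3\cdot2^{8\ell}\ln m\rceil,\quad N=2v+w\le2^{25\ell}.$$
Since $25\ell\le L/4$, we have $v\le m$ and $N<m/2$.

**Lemma 14.** Let $\mathcal P$ be the event that for all $X,Y\subseteq D$ with $|X|=|Y|=\ell$, fewer than $3\ell$ elements $u\in D$ satisfy $\{x,y,u\}\in\mathcal A$ for all $x\in X$, $y\in Y$. Then $P(\mathcal P^c)\le2^{-\ell^3/8}$.

*Proof.* Fix $X,Y$. For $u\notin X\cup Y$ there are at least $\ell^2/2$ distinct multisets $\{x,y,u\}$, since each unordered $\{x,y\}$ comes from at most two ordered pairs, and different such $u$ give different multisets. So at least $\ell$ elements $u\notin X\cup Y$ satisfy the condition with probability at most $m^\ell2^{-\ell^3/2}$. At most $2\ell$ further elements lie in $X\cup Y$. A union bound over $X,Y$ gives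
$$P(\mathcal P^c)\le m^{3\ell}2^{-\ell^3/2}=2^{3\ell L-\ell^3/2}\le2^{3\ell^3/8-\ell^3/2}=2^{-\ell^3/8}.\qquad\square$$

To illustrate the condition: if all multisets were in $\mathcal A$, all $m$ elements $u$ would qualify for every $X,Y$, and $\mathcal P$ would fail; if $\mathcal A=\emptyset$, it holds trivially.

Next we pass from a star to an object whose three kinds of randomness are independent. Let $Q$ be the graph on $D$ with $ab\in Q$ iff $a\ne b$ and $\{a,a,b\},\{a,b,b\}\notin\mathcal A$. For $D=\{a,b\}$: $ab\in Q$ if $\mathcal A=\{aaa\}$, but not if $\mathcal A=\{aab\}$.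

**Definition ($V$-labelling).** Let $V_1,V_2,V_3\subseteq D$ be disjoint of sizes $v,v,w$ and $U=D\setminus(V_1\cup V_2\cup V_3)$. Cross pairs are pairs $ab$ with $a\in V_i$, $b\in V_j$, $i\ne j$. For a cross pair put $\Lambda(ab)=\{u\in U:\{a,b,u\}\in\mathcal A\}$. A $V$-labelling is a map $c$ from the cross pairs in $Q$ to $U$ with $c(ab)\in\Lambda(ab)$, and with $\{c(ab),c(ad),c(bd)\}\in\mathcal A$ whenever $a\in V_1$, $b\in V_2$, $d\in V_3$ and $ab,ad,bd\in Q$.

If the three sets were singletons $\{a\},\{b\},\{d\}$ with all three pairs in $Q$, a $V$-labelling would be a choice of one element from each of $\Lambda(ab),\Lambda(ad),\Lambda(bd)$ forming a member of $\mathcal A$.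

**Lemma 15.** If some network has a point at which at least $2^{76\ell}$ elements of $D$ occur, then a $V$-labelling exists for some $(V_1,V_2,V_3)$.

*Proof.* Let $x$ be the point and $S$ a set of diversity labels at $x$ with $|S|\ge2^{76\ell}$. For $a\in S$ choose $y_a$ with $\lambda(x,y_a)=a$; these points are distinct. Put $c(ab)=\lambda(y_a,y_b)\in D$. For distinct $a,b,d\in S$,
$$\{a,b,c(ab)\}\in\mathcal A,\qquad\{c(ab),c(ad),c(bd)\}\in\mathcal A.\tag{2}$$
By the first part of (2), $c(ab)\notin\{a,b\}$ for $ab\in Q$. We must choose the $V_i$ so that $c$ takes values outside them. Let $(f_1,\dots,f_N)$ be a uniformly random injective tuple in $S$. For an unordered pair $\{i,j\}$ of positions and a position $l\notin\{i,j\}$,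
$$P\big(f_l=c(f_if_j)\text{ and }c(f_if_j)\notin\{f_i,f_j\}\big)\le\frac1{|S|-2}.$$
There are fewer than $N^3\le2^{75\ell}<|S|-2$ choices of $(\{i,j\},l)$, so some tuple has no such coincidence. Let $V_1,V_2,V_3$ consist of its first $v$, next $v$ and last $w$ entries. For $ab\in Q$ with $a,b\in V_1\cup V_2\cup V_3$, the value $c(ab)$ is neither $a$ nor $b$ nor another entry, so $c(ab)\in U$. With (2), $c$ restricted to cross pairs in $Q$ is a $V$-labelling. $\square$

Now fix $(V_1,V_2,V_3)$. The following use disjoint families of multisets, so they are independent:

* $\mathcal A_U$, the members of $\mathcal A$ inside $U$;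
* $Q$ on the cross pairs, each being in $Q$ with probability $\frac14$, independently;
* the lists $\Lambda(ab)$ for cross pairs, each $u\in U$ being in $\Lambda(ab)$ with probability $\frac12$, all independent.

Call $\mathcal A_U$ *tame* if the condition of $\mathcal P$ holds for $X,Y\subseteq U$ and $u\in U$; $\mathcal P$ implies this. For $d\in V_3$ let $N_i(d)=\{a\in V_i:ad\in Q\}$, $i=1,2$. Call $Q$ *good* if

* (Q1) the set $W_0$ of $d\in V_3$ with $|N_1(d)|,|N_2(d)|\ge v/8$ has size at least $w/2$;
* (Q2) $|Q\cap(M_1\times M_2)|\ge|M_1||M_2|/8$ whenever $M_i\subseteq V_i$, $|M_i|\ge v/16$ ($i=1,2$).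

**Lemma 16.** $Q$ is not good with probability at most $e^{-2^{43\ell}}+e^{-2^{39\ell}}$.

*Proof.* Use Hoeffding with $p=\frac14$, $\tau=\frac18$. A given $d$ is outside $W_0$ with probability at most $2e^{-v/32}$, independently over $d$. If (Q1) fails, at least $w/2$ of the $d$ are outside, which has probability at most $2^w(2e^{-v/32})^{w/2}\le e^{-vw/128}=e^{-2^{44\ell-7}}\le e^{-2^{43\ell}}$. For (Q2) there are at most $4^v$ pairs $(M_1,M_2)$, each with $|M_1||M_2|\ge v^2/256$, so it fails with probability at most $4^ve^{-v^2/8192}=4^ve^{-2^{40\ell-13}}\le e^{-2^{39\ell}}$. $\square$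

From now on $\mathcal A_U$ is a fixed tame system and $Q$ a fixed good graph. Only the lists are random.

## 10. Fingerprints of a third vertex

This section makes precise the sets $X_a,Y_b$ of possible replacements seen from $d$. Fix a map $c:Q\cap(V_1\times V_2)\to U$ and $d\in W_0$; write $N_i=N_i(d)$.

**Definition (profile).** A profile is a pair of maps $x:N_1\to U$, $y:N_2\to U$ with $\{x_a,y_b,c(ab)\}\in\mathcal A$ whenever $a\in N_1$, $b\in N_2$, $ab\in Q$. It is compatible if $x_a\in\Lambda(ad)$ and $y_b\in\Lambda(bd)$ for all $a\in N_1$, $b\in N_2$.

A $V$-labelling extending $c$ gives the compatible profile $x_a=c(ad)$, $y_b=c(bd)$.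

It is tempting to let $X_a$ consist of all $g$ with $\{g,y_b,c(ab)\}\in\mathcal A$ for every $b\in N_2$ with $ab\in Q$. But then $X_a$ depends on the whole of $y$. A union bound over $y$ costs up to $m^{|N_2|}$, and if the $X_a$ are smaller than $\ell$ the lists gain us a factor of only about $\exp(-2^{-\ell}v/16)$. That loses. Instead we test $g$ only against a random sample of $\rho$ values of $y$; here $\rho$ is about $2^{8\ell}L$, far below $2^{-\ell}v=2^{19\ell}$.

**Definition (fingerprint, rich).** A fingerprint is $\varphi=(R,z)$ with $R\in N_2^\rho$ a sequence and $z$ a map from the set of its entries (also written $R$) to $U$. Put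
$$X_a=X_a^\varphi=\{g\in U:\{g,z_b,c(ab)\}\in\mathcal A\text{ for all }b\in R\text{ with }ab\in Q\}\quad(a\in N_1),$$
$N_1^\varphi=\{a\in N_1:|X_a|\ge\ell\}$, and for $a\in N_1^\varphi$ let $X'_a$ be the first $\ell$ elements of $X_a$ in a fixed order of $U$. For $b\in N_2$ put
$$Y_b=Y_b^\varphi=\Big\{h\in U:\#\{(a,g):a\in N_1^\varphi,\ ab\in Q,\ g\in X'_a,\ \{g,h,c(ab)\}\notin\mathcal A\}\le\sqrt\varepsilon\,\ell\,|N_1^\varphi|\Big\},$$
and $N_2^\varphi=\{b\in N_2:|Y_b|\ge\ell\}$. Call $\varphi$ rich if $|N_1^\varphi|\ge|N_1|/2$ and $|N_2^\varphi|\ge|N_2|/2$.

There are at most $(vm)^\rho\le m^{2\rho}$ fingerprints. All these objects depend only on $\mathcal A_U,Q,c,d,\varphi$, not on the lists.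

*Example.* If $F\subseteq U$ is free and $c$ and $z$ take values in $F$, then $X_a\supseteq F$ for every $a\in N_1$. So a labelling with few distinct triangle multisets, the kind that defeated the direct union bound, tends to have large sets $X_a$.

**Lemma 17.** For every profile $(x,y)$ there is a sequence $R\in N_2^\rho$ such that, for $\varphi=(R,y|_R)$: $x_a\in X_a$ for all $a\in N_1$, and $y_b\in Y_b$ for all but at most $\sqrt\varepsilon|N_2|$ of the $b\in N_2$.

*Proof.* Let $B(a,g)=\{b\in N_2:ab\in Q,\ \{g,y_b,c(ab)\}\notin\mathcal A\}$ for $a\in N_1$, $g\in U$; this is the set of $b$ that refute $g$ as a replacement for $x_a$. A uniformly random $R\in N_2^\rho$ misses a given $B(a,g)$ with $|B(a,g)|\ge\varepsilon|N_2|$ with probability at most $(1-\varepsilon)^\rho\le e^{-\varepsilon\rho}\le m^{-3}$. There are at most $vm\le m^2$ pairs $(a,g)$, so some $R$ meets all these large sets. Take such an $R$.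

By the definition of a profile, $x_a\in X_a$ for all $a$. If $g\in X_a$, then $R$ misses $B(a,g)$, so $|B(a,g)|<\varepsilon|N_2|$. Summing over $a\in N_1^\varphi$, $g\in X'_a$,
$$\sum_{b\in N_2}\#\{(a,g):a\in N_1^\varphi,\ ab\in Q,\ g\in X'_a,\ \{g,y_b,c(ab)\}\notin\mathcal A\}\le\ell\,|N_1^\varphi|\,\varepsilon|N_2|.$$
So at most $\sqrt\varepsilon|N_2|$ of the $b$ have a summand exceeding $\sqrt\varepsilon\,\ell\,|N_1^\varphi|$, that is, $y_b\notin Y_b$. (If $N_1^\varphi=\emptyset$, then $Y_b=U$ for all $b$.) $\square$

Call $\varphi=(R,y|_R)$, with $R$ meeting all large sets $B(a,g)$ as in the proof, a fingerprint *of the profile*.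

**Lemma 18.** Let $\mathcal E_1$ be the event that for some map $c:Q\cap(V_1\times V_2)\to U$, *every* $d\in W_0$ has a compatible profile with a non-rich fingerprint. Then $P(\mathcal E_1)\le\exp(-2^{41\ell})$.

*Proof.* **Step 1 (one fingerprint).** This step bounds, for fixed $c$, $d$ and a fixed $\varphi$ that is not rich, the probability that some compatible profile has fingerprint $\varphi$. For a fixed $Z\subseteq U$ with $|Z|<\ell$ and a cross pair $ab$, $P(Z\cap\Lambda(ab)\ne\emptyset)=1-2^{-|Z|}\le1-2^{-\ell}$. Recall $|N_i|\ge v/8$.

Case 1: $|N_1^\varphi|<|N_1|/2$. By Lemma 17 a compatible profile with fingerprint $\varphi$ requires $X_a\cap\Lambda(ad)\ne\emptyset$ for all $a\in N_1$. For more than $|N_1|/2\ge v/16$ of the $a$ we have $|X_a|<\ell$, and the lists are independent, so the probability is at most $(1-2^{-\ell})^{|N_1|/2}\le\exp(-2^{-\ell}v/16)$.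

Case 2: $|N_1^\varphi|\ge|N_1|/2$ and $|N_2^\varphi|<|N_2|/2$. By Lemma 17 such a profile requires that for some $E\subseteq N_2$ with $|E|\le\sqrt\varepsilon|N_2|$ we have $Y_b\cap\Lambda(bd)\ne\emptyset$ for all $b\in N_2\setminus E$. As $\sqrt\varepsilon=2^{-4\ell}$, the number of sets $E$ is at most $(e/\sqrt\varepsilon)^{\sqrt\varepsilon|N_2|}\le\exp(4\ell2^{-4\ell}|N_2|)\le\exp(2^{-\ell}|N_2|/8)$. For each $E$, at least $|N_2|/2-\sqrt\varepsilon|N_2|\ge|N_2|/4$ of the $b\in N_2\setminus E$ have $|Y_b|<\ell$, so the probability is at most $(1-2^{-\ell})^{|N_2|/4}\le\exp(-2^{-\ell}|N_2|/4)$. In total we get at most $\exp(-2^{-\ell}|N_2|/8)\le\exp(-2^{-\ell}v/64)$.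

**Step 2 (one vertex $d$).** This step sums over the fingerprints. For fixed $c$ and $d$, the probability that $d$ has a compatible profile with a non-rich fingerprint is at most
$$\mu:=2m^{2\rho}\exp(-2^{-\ell}v/64)\le2\cdot2^{2^{9\ell}}\exp(-2^{19\ell-6})\le\exp(-2^{18\ell}).$$
Here $m^{2\rho}=2^{2\rho L}$, and $2\rho L\le6L^22^{8\ell}\le2^{9\ell}$ because $3\ln m<2.1L$ and $6L^2\le6\ell^4/64\le2^\ell$.

**Step 3 (all maps $c$).** This step uses the many vertices in $V_3$ to pay for the choice of $c$. For different $d$ the events of Step 2 depend on disjoint sets of lists (those $\Lambda(ad),\Lambda(bd)$ with $a\in V_1$, $b\in V_2$), so they are independent. There are at most $m^{v^2}$ maps $c$, and $|W_0|\ge w/2$, so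
$$P(\mathcal E_1)\le m^{v^2}\mu^{w/2}\le2^{L2^{40\ell}}\exp(-2^{42\ell-1})\le\exp(-2^{41\ell}).\qquad\square$$

This is why $w$ is so much larger than $v$: we need $2^{18\ell}w$ to exceed $Lv^2=L2^{40\ell}$.

## 11. Confinement of $c(ab)$ to small sets

**Lemma 19.** Put $\alpha=\ell^22^{-4\ell}$. Let $\mathcal E_2$ be the event that there exist $M_i\subseteq V_i$ with $|M_i|\ge v/16$ ($i=1,2$), $\ell$-subsets $X'_a,Y'_b$ of $U$ ($a\in M_1$, $b\in M_2$), and $E\subseteq M_1\times M_2$ with $|E|\le\alpha|M_1||M_2|$, such that, with
$$Z_{ab}=\{u\in U:\{g,h,u\}\in\mathcal A\text{ for all }g\in X'_a,\ h\in Y'_b\},$$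
we have $Z_{ab}\cap\Lambda(ab)\ne\emptyset$ for all $ab\in Q\cap(M_1\times M_2)\setminus E$.

(i) If a $V$-labelling exists, then $\mathcal E_1$ or $\mathcal E_2$ occurs.

(ii) $P(\mathcal E_2)\le\exp(-2^{36\ell})$.

*Proof.* **Step 1 (part (i)).** This step finds the sets $X'_a,Y'_b$ when $\mathcal E_1$ fails. Let $c$ be a $V$-labelling. For each $d\in W_0$ the maps $x_a=c(ad)$, $y_b=c(bd)$ form a compatible profile for the restriction of $c$ to $Q\cap(V_1\times V_2)$; choose a fingerprint of it. Since $\mathcal E_1$ fails, for some $d$ the chosen fingerprint $\varphi$ is rich. Put $M_i=N_i^\varphi$, so $|M_i|\ge|N_i|/2\ge v/16$. Let $X'_a$ ($a\in M_1$) be as in the definition of a fingerprint, and let $Y'_b$ be an $\ell$-subset of $Y_b$ ($b\in M_2$). By definition of $Y_b$, the number of $(a,b,g,h)$ with $a\in M_1$, $b\in M_2$, $ab\in Q$, $g\in X'_a$, $h\in Y'_b$ and $\{g,h,c(ab)\}\notin\mathcal A$ is at most $|M_2|\cdot\ell\cdot\sqrt\varepsilon\,\ell|M_1|=\alpha|M_1||M_2|$. Let $E$ be the set of pairs $ab$ occurring in such quadruples; $|E|\le\alpha|M_1||M_2|$. Every $ab\in Q\cap(M_1\times M_2)\setminus E$ has $c(ab)\in Z_{ab}\cap\Lambda(ab)$.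 So $\mathcal E_2$ occurs.

**Step 2 (part (ii)).** This step is the union bound announced in Section 8. Put $n_0=|M_1||M_2|\ge2^{40\ell-8}$. There are at most $4^vm^{2v\ell}\le\exp(2^{21\ell})$ choices of $(M_1,M_2,X',Y')$, since $\ell L\le\ell^3/8$. For each, the number of choices of $E$ is at most
$$(e/\alpha)^{\alpha n_0}\le\exp(4\ell\cdot\alpha n_0)=\exp(4\ell^32^{-4\ell}n_0)\le\exp(2^{-3\ell}n_0/32).$$
The sets $Z_{ab}$ depend only on these choices and on $\mathcal A_U$, not on the lists, and $|Z_{ab}|<3\ell$ by tameness. By (Q2) at least $n_0/8-\alpha n_0\ge n_0/16$ pairs remain outside $E$, with independent lists. Each satisfies $Z_{ab}\cap\Lambda(ab)\ne\emptyset$ with probability at most $1-2^{-3\ell}$, so the probability for each choice is at most $(1-2^{-3\ell})^{n_0/16}\le\exp(-2^{-3\ell}n_0/16)$. Hence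
$$P(\mathcal E_2)\le\exp\big(2^{21\ell}-2^{-3\ell}\cdot2^{40\ell-8}/32\big)=\exp\big(2^{21\ell}-2^{37\ell-13}\big)\le\exp(-2^{36\ell}).\qquad\square$$

**Step (proof of Theorem 5).** This step adds up the probabilities. For fixed $(V_1,V_2,V_3)$, by Lemmas 16, 18 and 19, the probability that $\mathcal A_U$ is tame and a $V$-labelling exists is at most
$$e^{-2^{43\ell}}+e^{-2^{39\ell}}+e^{-2^{41\ell}}+e^{-2^{36\ell}}.$$
There are at most $m^N\le2^{L2^{25\ell}}\le e^{2^{26\ell}}$ triples $(V_1,V_2,V_3)$. By Lemma 15, and since $\mathcal P$ implies tameness, the probability that $\mathcal P$ holds and some network has a point with at least $2^{76\ell}$ diversity labels is at most $e^{-2^{35\ell}}\le2^{-\ell^3/8}$. By Lemma 14, $\mathcal P$ fails with probability at most $2^{-\ell^3/8}$. The total is at most $2^{1-\ell^3/8}$. $\blacksquare$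

With this, Theorem 1 is proved (Section 4).

## 12. Sharpness, feeble representations, and associativity

**Step (upper bound in Theorem 6).** This step applies Theorem 5 with the smallest permitted $\ell$. Let $\ell=\lceil\sqrt{8L}\rceil$, which is at most $L/100$ for large $m$. Whp $\sigma(\mathcal A)<2^{76\ell}\le2^{c_2\sqrt L}$ for a suitable constant $c_2$. The lower bound was proved in Section 5. $\blacksquare$

**Step (Corollary 7, items 1 to 3).** This step transfers the theorems to algebras. Item 1: apply Theorem 4 with $\max(p,3)$ in place of $p$; by Lemma 3(i) the finite network obtained is a qualitative representation, and Lemma 8 applies. Item 2: by Lemma 3(iii) a feeble representation is a network, and $x$ lies in the domain of $\theta(a)$ iff the label $a$ occurs at $x$; so the number of such atoms $a$ is at most $\sigma(\mathcal A)+1$, the $1$ being for $e$. Theorem 6 and Lemma 8 give the bound, and the lower bound in Theorem 6 is the sharpness for networks. That all $n$ atoms are needed for a representation in the sense of $\mathsf{RRA}$ is the argument of Lemma 3(ii). Item 3 is (1).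

**Step (Corollary 7, item 4).** This step shows that associativity holds whp. Let $a,b,c,d\in D$. Each $y\in D\setminus\{a,b,c,d\}$ satisfies $\{b,c,y\},\{a,d,y\}\in\mathcal A$ with probability at least $\frac14$, independently over $y$. So, with failure probability at most $m^4(3/4)^{m-4}\to0$, such a $y$ exists for all $a,b,c,d$. Then $y\leqslant b;c$ and $d\leqslant a;y$, so $d\leqslant a;(b;c)$ for all $a,b,c,d\in D$. By commutativity $(a;b);c=c;(b;a)$, so also $d\leqslant(a;b);c$. For $e$: an atom $c$ has $e\leqslant u;c$ iff $c\leqslant u$, so
$$e\leqslant(a;b);c\iff c\leqslant a;b\iff a\leqslant b;c\iff e\leqslant a;(b;c).$$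
Hence $(a;b);c=a;(b;c)$ for $a,b,c\in D$. If one of the factors is $e$, the equation is trivial, and by additivity $;$ is associative.

So whp the algebra is associative and, by Theorems 4 and 5 with Lemma 3, lies in $\mathsf{QRA}\setminus\mathsf{RRA}$; Lemma 8 gives the first sentence of item 4. Since almost all members of $\mathsf{NA}$ are relation algebras, a property of almost all members of $\mathsf{NA}$ holds for almost all finite relation algebras: with $n$ atoms, the number of failing classes is $o(1)$ times the number of classes in $\mathsf{NA}$, which is $1+o(1)$ times the number of classes of relation algebras. $\blacksquare$
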